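# One Half Plus a Constant: $t$-Colourable Induced Subgraphs of $K_{t+1}$-Minor-Free Graphs

## The bound $\beta_t\ge\frac12+2^{-49}$

Graphs are finite and simple. We write $\alpha(G)$ for the independence number of $G$ and $h(G)$ for the largest $m$ such that $K_m$ is a minor of $G$, with $h(\emptyset)=0$. For an integer $t\ge1$, let $\beta_t$ be the largest constant such that every $K_{t+1}$-minor-free graph on $n$ vertices contains a properly $t$-colourable induced subgraph on at least $\beta_t n$ vertices.

**Theorem 1.** Call $\lambda\in[1,2)$ *admissible* if $|V(G)|\le\lambda\,\alpha(G)\,h(G)$ for every graph $G$. If $\lambda$ is admissible, put $a=\frac{2-\lambda}{\lambda}\in(0,1]$. Then for every $t\ge1$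
$$\beta_t\ \ge\ \frac12+\frac{a\,2^{-1/a}}{48}.$$
The value $\lambda=2-\frac1{19.2}$ is admissible; for it $1/a=37.4$, and so $\beta_t\ge\frac12+2^{-49}$ for all $t\ge1$.

The problem behind this comes from "Two Problems in Graph Theory" (http://etheses.lse.ac.uk/4188/1/Ku%C4%8Dera__Two-problems-graph-theory.pdf): is there one $\delta>0$ with $\beta_t\ge\frac12+\delta$ for all $t\ge1$? You are handed a graph with no $K_{t+1}$ minor and $t$ colours. You may throw vertices away, and what is left must be properly coloured. Can you always keep noticeably more than half of the vertices, where "noticeably" does not fade as $t$ grows? Theorem 1 says yes, with $\delta=2^{-49}$.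

Some facts put this in perspective. Hadwiger's conjecture says that every $K_{t+1}$-minor-free graph is $t$-colourable; it holds for $1\le t\le5$, so $\beta_t=1$ there. In general one can keep more than half of the vertices. For $t>10$ the problem's statement gives
$$\beta_t\ge\frac12+\frac1{(2-c)t}-\frac1{2(2-c)^2t^2},\qquad c=\frac{80-\sqrt{5392}}{126},$$
which is above $\frac12$ but tends to $\frac12$ as $t\to\infty$. The issue is uniformity in $t$.

The theorem has one outside input, namely that an admissible $\lambda<2$ exists.

**Cited theorem.** (J. Balogh, A. V. Kostochka, *Large minors in graphs with given independence number*, Discrete Math. 311 (2011), extending J. Fox, *Complete minors and independence number*, SIAM J. Discrete Math. 24 (2010).) Every $n$-vertex graph with independence number $\alpha$ has a clique minor of order at least $\frac{n}{(2-c)\alpha}$, with $c$ as above.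

This says $n\le(2-c)\,\alpha(G)h(G)$. Moreover $c>\frac1{19.2}$: the claim is $\sqrt{5392}<80-\frac{126}{19.2}=73.4375$, and $73.4375^2>5393$. Hence $\lambda=2-\frac1{19.2}$ is admissible. Fox's earlier bound, a clique minor of order more than $0.504\,n/\alpha$, would also do: it makes $\lambda=\frac1{0.504}<2$ admissible, with a smaller final $\delta$. Everything else below is proved from scratch.

## Branch sets, the Hadwiger number, and admissible $\lambda$

**Definition.** A *$K_m$-model* in $G$ consists of $m$ disjoint nonempty vertex sets, the *branch sets*, each inducing a connected subgraph, with an edge of $G$ between any two of them. $K_m$ is a minor of $G$ exactly when $G$ has a $K_m$-model, and $h(G)$ is the largest such $m$.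

For example, in the 5-cycle $1,2,3,4,5$ the sets $\{1,2\},\{3,4\},\{5\}$ form a $K_3$-model. There is no $K_4$-model: contracting a cycle gives a smaller cycle or something simpler, never $K_4$. So $h(C_5)=3$, while $\alpha(C_5)=2$.

We use three easy facts. Both $\alpha$ and $h$ do not increase when we pass to an induced subgraph. The branch sets of a clique model are pairwise joined by edges, so they lie in one component; hence $h(G)$ is the maximum of $h$ over the components of $G$. Independence numbers add over components.

**Definition.** A set $D\subseteq V(X)$ is *dominating* in $X$ if every vertex outside $D$ has a neighbour in $D$. It is *connected* if $X[D]$ is connected.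

On the path $1,2,3,4$ the set $\{2,3\}$ is connected and dominating. The set $\{1,4\}$ is dominating but not connected.

About admissibility: the complete graph $K_n$ has $\alpha=1$ and $h=n$, so $n\le\lambda\cdot1\cdot n$ forces $\lambda\ge1$. This is why the definition starts at $1$.

By hand, the smallest cases of the question are these. For $t=1$, a $K_2$-minor-free graph has no edges, and one colour suffices. For $t=2$, a $K_3$-minor-free graph has no cycle (a cycle contracts to a triangle), so it is a forest and is 2-colourable. Thus $\beta_1=\beta_2=1$.

A large $t$-colourable subgraph also tells us something about $\alpha$: one of its colour classes is large. This observation shows that the admissibility hypothesis is not an artefact of the method.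

## Equivalence with a constant-factor gain in $n\le2\alpha h$

**Theorem 2.** $\inf_t\beta_t>\frac12$ if and only if some $\lambda<2$ is admissible. Moreover, if $\beta_t\ge\frac12+\delta$ for all $t$, where $\delta>0$, then $\lambda=\frac2{1+2\delta}$ is admissible.

*Proof, given Theorem 1.* If some $\lambda<2$ is admissible, then $\lambda\ge1$, and Theorem 1 bounds every $\beta_t$ below by $\frac12$ plus a positive number that does not depend on $t$.

Conversely, let $\beta_t\ge\frac12+\delta$ for all $t$, with $\delta>0$. Since $\beta_t\le1$, we have $\delta\le\frac12$, so $\frac2{1+2\delta}\in[1,2)$. Let $G$ be a nonempty graph with $n$ vertices and put $t=h(G)\ge1$. Then $G$ is $K_{t+1}$-minor-free, so it has a $t$-colourable induced subgraph on at least $(\frac12+\delta)n$ vertices. Its largest colour class is independent, so $\alpha(G)\ge(\frac12+\delta)\frac nt$, that is, $n\le\frac2{1+2\delta}\,\alpha(G)\,h(G)$. For the empty graph there is nothing to check. $\blacksquare$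

The bound $n\le2\alpha h$ is the Duchet–Meyniel bound; we will see a short proof of it below. So being bounded away from $\frac12$ is *equivalent* to improving its constant $2$. The work lies in the direction of Theorem 1: how to turn any $\lambda<2$, however close to $2$, into a gain over $\frac12$.

## Greedy removal of independent sets and the threshold $1/\ln2$

The sensible first attempt is to remove a maximum independent set, give it colour 1, remove a maximum independent set of the rest, give it colour 2, and so on, $t$ times.

Suppose $\lambda$ is admissible and $h(G)\le t$. If $N$ vertices remain at some moment, the remaining graph still has $h\le t$, so it has an independent set of size at least $\frac N{\lambda t}$. After $t$ rounds at most $(1-\frac1{\lambda t})^tn$ vertices are left, and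
$$\beta_t\ge1-\Big(1-\frac1{\lambda t}\Big)^t\ge1-\exp(-1/\lambda).$$
The right side exceeds $\frac12$ exactly when $\lambda<1/\ln2\approx1.44$. For $\lambda=2-\frac1{19.2}\approx1.948$ it is about $0.40$, and since $(1-\frac1{\lambda t})^t\to\exp(-1/\lambda)$, the guarantee really falls below $\frac12$ for large $t$.

The analysis loses at a definite place. In every round we divide by $\lambda t$, because deleting an independent set need not lower $h$. To do better we want to delete something that lowers $h$ by one each time, so that the denominators become $t,t-1,t-2,\dots$. Connected dominating sets do this.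

**Lemma 3.** If $D\ne\emptyset$ is a connected dominating set in $X$, then $h(X-D)\le h(X)-1$.

*Proof.* Take a $K_m$-model in $X-D$ with $m=h(X-D)$. Every branch set contains a vertex, which lies outside $D$ and so has a neighbour in $D$. Since $D$ is nonempty, connected, and disjoint from the branch sets, adding $D$ as a further branch set gives a $K_{m+1}$-model in $X$. For $m=0$ this just says $h(X)\ge1$. $\blacksquare$

Now there is a price: $D$ is not independent, so only part of it can receive the new colour. We want $D$ to be connected and dominating, to contain a *maximum* independent set (so that large pieces get coloured), and to have at most about twice the size of that set (so that half of what we delete is coloured). The next section produces such a $D$.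

## Connected dominating sets of size $2\alpha-1$ around a maximum independent set

**Theorem 4.** Every connected nonempty graph $X$ has a connected dominating set $D$ that contains a maximum independent set of $X$ and satisfies $|D|\le2\alpha(X)-1$. The bound $2\alpha(X)-1$ is best possible.

Two direct attempts show what has to be combined. First, one can fix a maximum independent set $T$, which is automatically dominating, and connect it up. But $T$ may be badly placed. In the path $1,2,3,4$ we have $\alpha=2$, and $T=\{1,4\}$ is maximum, yet the only connected set containing it has $4>2\alpha-1$ vertices. So $T$ cannot be prescribed. Second, one can grow an independent set $I$ so that each new vertex is at distance two from the old ones. Then $|I|-1$ connectors suffice, but $I$ is only maximal: in a star started at the centre, $I$ is just the centre. Adding all of $T$ afterwards gives only the bound $2|I|-1+|T\setminus I|$, which can approach $3\alpha$.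

The way out is to exchange parts of $I$ for parts of $T$, but only where the exchange gains vertices. The vertices of $T$ that are brought in also act as connectors, which pays for them.

**Step 1: a maximal independent set that is cheap to connect.** Start with $I=\{v\}$ for any vertex $v$. While $I$ is not dominating, there is a vertex outside the closed neighbourhood $N[I]$. As $X$ is connected, take a path from $I$ to that vertex; let $y$ be the first vertex on it not in $N[I]$, and $w$ its predecessor. Then $w\in N[I]$. Also $w\notin I$, since otherwise $y\in N[I]$. So $w$ is adjacent to $y$ and to some $i\in I$. Add $y$ to $I$; the set stays independent because $y\notin N[I]$. Since $w$ has a neighbour in $I$, and only vertices outside $N[I]$ are ever added, $w$ never enters $I$ later. The process stops with an independent dominating set, that is, a maximal independent set $I$.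

Let $H$ be the multigraph on vertex set $I$ which has, for every $w\in V(X)\setminus I$ and every pair $i\ne i'$ in $N(w)\cap I$, an edge $ii'$ *labelled* $w$. Whenever a vertex $y$ was added, it was joined in $H$ to an older vertex $i$ by an edge labelled $w$, with $w\notin I$ at the end. So $H$ is connected.

For instance, take the path $1,2,3,4,5$ with $v=2$. Then $N[I]=\{1,2,3\}$, $y=4$, $w=3$, and the process ends with $I=\{2,4\}$. The graph $H$ is the single edge $24$ labelled $3$.

**Step 2: exchange where it gains.** This step builds a maximum independent set $I'$ from $I$. Let $T$ be a maximum independent set of $X$, and let $B$ be the bipartite graph with sides $I\setminus T$ and $T\setminus I$ formed by the edges of $X$ between them. For a component $C$ of $B$ put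
$$R_C=C\cap I,\qquad T_C=C\cap T,\qquad x_C=|T_C|-|R_C|.$$
Each $u\in T\setminus I$ has a neighbour in $I$, because $I$ is maximal, and this neighbour is not in $T$, because $T$ is independent. So it lies in $I\setminus T$ and in the same component as $u$. Hence $R_C\ne\emptyset$ for every $C$. Let $\mathcal P$ be the set of components with $x_C\ge1$, and put
$$I'=\Big(I\setminus\bigcup_{C\in\mathcal P}R_C\Big)\cup\bigcup_{C\in\mathcal P}T_C.$$

The set $I'$ is independent. Its two parts lie in $I$ and in $T$, so each is independent. Suppose $i\in I\setminus\bigcup_{\mathcal P}R_C$ were adjacent to $u\in T_C$ with $C\in\mathcal P$. Then $i\notin T$, so $iu$ is an edge of $B$, so $i\in C\cap I=R_C$, a contradiction.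

It is also large enough. The components outside $\mathcal P$ have $x_C\le0$, so
$$|I'|=|I|+\sum_{C\in\mathcal P}x_C\ \ge\ |I|+\sum_{\text{all }C}x_C=|I|+|T\setminus I|-|I\setminus T|=|T|=\alpha(X).$$
As $I'$ is independent, equality holds throughout: $|I'|=\alpha(X)$ and
$$\sum_{C\in\mathcal P}x_C=\alpha(X)-|I|.\tag{1}$$

**Step 3: keep $I$, add the gained vertices, and use them as connectors.** Let $C\in\mathcal P$. The edges of $H$ on $R_C$ with labels in $T_C$ form a connected graph on $R_C$. Indeed, a path in $C$ between two vertices of $R_C$ alternates between $R_C$ and $T_C$, and two consecutive $R_C$-vertices on it have a common neighbour in $T_C\subseteq V(X)\setminus I$, hence are joined in $H$ by an edge with that label. Choose a spanning tree of this graph on $R_C$; it has $|R_C|-1$ edges.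

The sets $R_C$ are pairwise disjoint, so the union of these trees over $C\in\mathcal P$ is a forest in $H$. As $H$ is connected, extend the forest to a spanning tree of $H$. Let $L$ be the set of labels of the edges added in this extension. The spanning tree has $|I|-1$ edges, so
$$|L|\le|I|-1-\sum_{C\in\mathcal P}(|R_C|-1).\tag{2}$$
Put $D=I\cup L\cup\bigcup_{C\in\mathcal P}T_C$. Then $D\supseteq I'$, so $D$ contains a maximum independent set. We check the three remaining properties.

*Connected.* Every edge of the spanning tree of $H$ has its label in $D$, and the label is adjacent in $X$ to both ends of the edge. So all of $I$ lies in one component of $X[D]$. Every vertex of $L$ has a neighbour in $I$ by the definition of labels. Every vertex of each $T_C$ lies outside $I$, so it has a neighbour in $I$ by maximality.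

*Dominating.* $D\supseteq I$, and $I$ is a maximal independent set.

*Size.* By (2), then $x_C\ge1$ for $C\in\mathcal P$, then (1),
$$|D|\le|I|+|I|-1-\sum_{C\in\mathcal P}(|R_C|-1)+\sum_{C\in\mathcal P}|T_C|=2|I|-1+\sum_{C\in\mathcal P}(x_C+1)$$
$$\le2|I|-1+2\sum_{C\in\mathcal P}x_C=2\alpha(X)-1.$$

**Step 4: sharpness.** The path on $2k-1$ vertices has $\alpha=k$. Its only maximum independent set consists of the vertices in odd positions, so it contains both ends. A connected set containing both ends is the whole path, which has $2k-1=2\alpha-1$ vertices. $\blacksquare$

In the example above, $T=\{1,3,5\}$ and $I=\{2,4\}$. The graph $B$ is the whole path, a single component with $x_C=1$. The tree on $R_C=\{2,4\}$ uses the label $3\in T_C$, so $L=\emptyset$ and $D=\{1,2,3,4,5\}$, with $|D|=5=2\alpha-1$. On the path $1,2,3,4$ started at $v=1$, we get $I=\{1,3\}$. With $T=\{1,4\}$ the one component of $B$ is the edge $34$, with $x_C=0$. Nothing is exchanged, $I'=I$ and $D=\{1,2,3\}$. The badly placed $T$ is simply not used there.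

The Duchet–Meyniel bound follows at once. Let $G$ be a nonempty graph, and delete the set $D$ of Theorem 4 from each component of the current graph, repeatedly. By Lemma 3 every round lowers $h$ by at least one, so there are at most $h(G)$ rounds. Each round deletes at most $2\alpha(G)$ vertices, because independence numbers add over components. So $n\le2\alpha(G)h(G)$.

## Peeling levels: decay with exponent $2/\lambda$

We now run the deletion procedure for $k$ rounds, colouring the independent set inside each deleted $D$ with a new colour. Part (a) records that half of the deleted vertices are coloured. Part (b) uses admissibility to show how fast the graph is used up.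

**Lemma 5.** Let $h(G)\le t$, $|V(G)|=n$ and $0\le k\le t-1$. There are a $k$-colourable set $F$ (that is, $G[F]$ is $k$-colourable) and an induced subgraph $G_k$ of $G$, disjoint from $F$, with $N_k:=|V(G_k)|$, such that

(a) $h(G_k)\le t-k$ and $|F|\ge\frac12(n-N_k)$;

(b) if $\lambda\in[1,2)$ is admissible and $p=2/\lambda$, then
$$N_k\le\Big(\frac{t-k+1}{t+1}\Big)^pn,\qquad\text{hence}\qquad|F|\ge\frac12\bigg(1-\Big(\frac{t-k+1}{t+1}\Big)^p\bigg)n.$$

*Proof.* **Step 1: one round.** Let $G_0=G$. Given $G_j$ with $h(G_j)\le t-j$, where $j<k$, apply Theorem 4 to each component $X$ of $G_j$. This gives a connected dominating set $D_X$ containing an independent set $S_X$ with $|S_X|=\alpha(X)$, and $|D_X|\le2\alpha(X)-1$. Enlarge $D_X$ arbitrarily inside $V(X)$ to a set $D_X^+$ with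
$$|D_X^+|=\min\{2\alpha(X),|X|\}.$$
This is possible because $|D_X|$ is at most both numbers. The set remains dominating, and it remains connected since each added vertex has a neighbour in $D_X$. (The enlargement ensures that a round deletes many vertices; part (b) needs this.) Put
$$S_j=\bigcup_XS_X,\qquad G_{j+1}=G_j-\bigcup_XD_X^+.$$

**Step 2: part (a).** The set $S_j$ is independent in $G$, because $G_j$ is an induced subgraph of $G$ and there are no edges between different components of $G_j$. By Lemma 3, $h(X-D_X^+)\le h(X)-1\le t-j-1$ for every component $X$; as $h$ is the maximum over components, $h(G_{j+1})\le t-j-1$. If $G_{j+1}$ is empty this is trivial, since $t-j-1\ge0$. Since $|S_X|=\alpha(X)\ge\frac12|D_X^+|$, we have $|S_j|\ge\frac12\sum_X|D_X^+|$, half of the number of vertices deleted in this round. Let $F=\bigcup_{j<k}S_j$. Giving $S_j$ its own colour makes $F$ $k$-colourable. $F$ is disjoint from $G_k$, because $S_j$ is deleted in round $j$. Summing over rounds gives $|F|\ge\frac12(n-N_k)$.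

**Step 3: part (b).** We bound from below the fraction deleted in each round. Let $j\le k-1$. Since $k\le t-1$, we have $t-j\ge2\ge p$. For each component $X$ of $G_j$, admissibility and $h(X)\le t-j$ give $|X|\le\lambda\,\alpha(X)(t-j)$, so
$$2\alpha(X)\ge\frac{p|X|}{t-j}.$$
Also $|X|\ge\frac{p|X|}{t-j}$ because $t-j\ge p$. Thus $|D_X^+|\ge\frac{p|X|}{t-j}$, and summing over components, with $N_j=|V(G_j)|$,
$$N_{j+1}\le N_j\Big(1-\frac p{t-j}\Big).$$
The factor is nonnegative. Multiply over $j=0,\dots,k-1$, so that $i=t-j$ runs from $t-k+1$ to $t$, and use $1-z\le\exp(-z)$:
$$N_k\le n\exp\Big(-p\sum_{i=t-k+1}^t\frac1i\Big)\le n\exp\Big(-p\ln\frac{t+1}{t-k+1}\Big)=\Big(\frac{t-k+1}{t+1}\Big)^pn.$$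
The second inequality is $\sum_{i=t-k+1}^t\frac1i\ge\int_{t-k+1}^{t+1}\frac{dz}z$. The bound on $|F|$ follows from (a). $\blacksquare$

For a small run, take $G=C_5$, $t=3$, $k=2$. In round $0$, start Theorem 4 at $v=1$: it can give $I=\{1,3\}$ with connector $2$. Choosing $T=\{1,3\}$, we get $D=\{1,2,3\}$ and $S_0=\{1,3\}$, and we may enlarge to $D^+=\{1,2,3,4\}$. Only vertex $5$ is left, and round $1$ takes it: $S_1=\{5\}$, and $G_2=\emptyset$. So $F=\{1,3,5\}$ is 2-coloured, with $3\ge\frac52$ vertices. The uncoloured rest is $\{2,4\}$.

## One pass and one more colour class: $\beta_t\ge\frac12+\frac1{8t}$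

A single pass keeps half of what it deletes, so on its own it cannot be guaranteed to give more than half. Small gains come from spending the last colour well. The next lemma settles the range of small $t$.

**Lemma 6.** $\beta_t\ge\frac12+\frac1{8t}$ for all $t\ge1$.

*Proof.* Let $G$ be a nonempty $K_{t+1}$-minor-free graph with $n$ vertices, so $h(G)\le t$. Apply Lemma 5(a) with $k=t-1$ and write $N=N_{t-1}$. One colour is left, and we use it in one of two ways.

(i) *On $G_{t-1}$.* Since $h(G_{t-1})\le1$, the graph $G_{t-1}$ has no edges, and all of it can take the last colour. The total is at least $\frac12(n-N)+N=\frac n2+\frac N2$. In particular, every $K_{t+1}$-minor-free graph has a $t$-colourable induced subgraph on at least half of its vertices.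

(ii) *On $G-F$.* This graph is $K_{t+1}$-minor-free, so it has a $t$-colourable induced subgraph on at least half of its vertices. This is the known result quoted at the start, or (i) applied to $G-F$; if $G-F$ is empty it is trivial. A largest colour class of that subgraph has at least $\frac{n-|F|}{2t}$ vertices; give it the last colour. The total is at least $|F|+\frac{n-|F|}{2t}$, which is increasing in $|F|$ because $1-\frac1{2t}>0$. With $|F|\ge\frac12(n-N)$ it is at least
$$\frac12(n-N)+\frac{n+N}{4t}\ \ge\ \frac n2+\frac n{4t}-\frac N2.$$

If $N\ge\frac n{4t}$, use (i); otherwise use (ii). In both cases the total is at least $\frac n2+\frac n{8t}$. $\blacksquare$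

## Two passes with disjoint palettes, and why the exponent must exceed $1$

For large $t$, one colour class is too little. Instead we stop the first pass early, save $r$ colours, and start *a second pass from the beginning* on the graph $G-F_1$, which consists of $G_k$ and all the deleted but uncoloured vertices. About $G-F_1$ we know only that its Hadwiger number is at most $t$, and this is all that Lemma 5 asks.

Before the exact argument, here is the balance, ignoring rounding and with $u=r/t$. Stopping $r$ colours early, the first pass colours $\frac12(1-u^p)n$ vertices, so we lose $\frac12u^pn$ compared with $\frac n2$. At least about $\frac n2$ vertices are left, and $r$ fresh rounds colour a fraction $\frac12\big(1-(1-u)^p\big)\approx\frac{pu}2$ of these, a gain of about $\frac{pu}4n$. So we compare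
$$\text{loss}\approx\frac{u^p}2\,n\qquad\text{with}\qquad\text{gain}\approx\frac{pu}4\,n.$$
The last rounds of a pass are the least productive, since few vertices are left then; the first rounds of a new pass are productive. But with $p=1$, which is what the Duchet–Meyniel bound ($\lambda=2$) would give, the plan fails. In that case the guarantee is exactly
$$\frac12\Big[(1-u)+\frac u2(1+u)\Big]n=\frac12\Big[1-\frac u2+\frac{u^2}2\Big]n\le\frac n2\qquad(0\le u\le1).$$
As soon as $p>1$, the loss $u^p$ is of smaller order than the gain, and a sufficiently small constant $u$ wins. How small depends on $p$, and this is where $2^{-1/a}$ comes from: we need $u^{p}\le\frac u2$, that is, $u^{p-1}\le\frac12$.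

## Proof of Theorem 1

Let $\lambda$ be admissible and put
$$p=\frac2\lambda=1+a,\qquad s=2^{-1/a}.$$
As $0<a\le1$, we have $s\le\frac12$, and $s^a=\frac12$. Let $G$ be a nonempty $K_{t+1}$-minor-free graph with $n$ vertices.

**Step 1: small $t$, where $t+1\le\frac6{as}$.** Here Lemma 6 is enough:
$$\beta_t\ge\frac12+\frac1{8t}\ge\frac12+\frac1{8(t+1)}\ge\frac12+\frac{as}{48}.$$

From now on $t+1>\frac6{as}$, so $s(t+1)>\frac6a\ge6$.

**Step 2: how many colours to save.** Put $r=\lfloor s(t+1)\rfloor-1$. Then
$$\tfrac23s(t+1)\le s(t+1)-2\le r\le s(t+1)-1\le\tfrac{t+1}2-1,$$
where the first inequality is $s(t+1)\ge6$ and the last is $s\le\frac12$. In particular $1\le r\le t-1$. Let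
$$x=\frac{r+1}{t+1},\qquad u=\frac r{t+1}.$$
Then $x\le s$, $\ \frac23s\le u\le s\le\frac12$, and $x-u=\frac1{t+1}$.

**Step 3: first pass, with $t-r$ colours.** Lemma 5(b) on $G$ with $k=t-r\le t-1$ has $t-k+1=r+1$. It gives a $(t-r)$-colourable set $F_1$ with
$$|F_1|\ge\frac12(1-x^p)n.$$

**Step 4: second pass, with $r$ colours.** The graph $G-F_1$ is $K_{t+1}$-minor-free and has $n-|F_1|$ vertices. Lemma 5(b) on it with $k=r\le t-1$ has $\frac{t-k+1}{t+1}=1-u$. It gives an $r$-colourable set $F_2$, disjoint from $F_1$, with
$$|F_2|\ge\frac q2(n-|F_1|),\qquad q=1-(1-u)^p\in[0,1].$$

**Step 5: add up.** There may be edges between $F_1$ and $F_2$, so we use disjoint palettes, of $t-r$ and $r$ colours. Then $G[F_1\cup F_2]$ is $t$-colourable, and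
$$|F_1\cup F_2|\ge\Big(1-\frac q2\Big)|F_1|+\frac{qn}2\ge\frac n2\Big[\Big(1-\frac q2\Big)(1-x^p)+q\Big]\ge\frac n2\Big[1+\frac q2-x^p\Big].\tag{3}$$
In the last inequality we expanded the product and dropped the term $\frac q2x^p\ge0$.

**Step 6: the loss is at most $x/2$, the gain at least slightly more than $u/2$.** Since $x\le s$,
$$x^p=x\cdot x^a\le x\,s^a=\frac x2.$$
Since $0<a\le1$, Bernoulli's inequality (the graph of the concave function $z\mapsto z^a$ lies below its tangent at $1$) gives $(1-u)^a\le1-au$. So
$$q=1-(1-u)(1-u)^a\ge1-(1-u)(1-au)=u+au(1-u).$$
Insert both in (3), and use $u-x=-\frac1{t+1}$: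
$$\frac{|F_1\cup F_2|}n\ge\frac12+\frac{q-x}4\ge\frac12+\frac14\Big[au(1-u)-\frac1{t+1}\Big].$$
By Step 2, $u\ge\frac23s$ and $1-u\ge\frac12$, so $au(1-u)\ge\frac{as}3$. In this range of $t$, $\frac1{t+1}<\frac{as}6$. Therefore
$$\frac{|F_1\cup F_2|}n\ge\frac12+\frac14\Big[\frac{as}3-\frac{as}6\Big]=\frac12+\frac{as}{24}.$$

In both ranges of $t$ we have $\beta_t\ge\frac12+\frac{as}{48}=\frac12+\frac{a\,2^{-1/a}}{48}$.

**Step 7: the number $2^{-49}$.** For $\lambda=2-\frac1{19.2}$, admissible by the cited theorem,
$$\frac1a=\frac\lambda{2-\lambda}=19.2\Big(2-\frac1{19.2}\Big)=37.4.$$
As $37.4\cdot48=1795.2<2^{11}$,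
$$\frac{a\,2^{-1/a}}{48}=\frac{2^{-37.4}}{37.4\cdot48}>2^{-48.4}>2^{-49}.$$
Hence $\beta_t\ge\frac12+2^{-49}$ for all $t\ge1$. $\blacksquare$

No claim is made that $2^{-49}$ is optimal. The gain as a function of $\lambda$ is explicit, and it is positive on the whole range $1\le\lambda<2$. By Theorem 2 no uniform gain could be obtained without some admissible $\lambda<2$.
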